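# A Riemannian foliation over $S^3$ whose generic leaf is not a closed smooth manifold up to homotopy

## 1. Linear flows on $S^3$ and what they pull back to

Take $S^3\subset\mathbb C^2$ and, for a real number $\alpha>0$, the flow
$$\varphi_t(z_1,z_2)=(e^{it}z_1,\ e^{i\alpha t}z_2),\qquad \xi_\alpha(z)=(iz_1,\ i\alpha z_2).$$
It consists of isometries of the round metric. Its generator $\xi_\alpha$ has no zero, since $|\xi_\alpha|^2=|z_1|^2+\alpha^2|z_2|^2>0$. Three values of $\alpha$ show everything that can happen.

For $\alpha=1$ the orbits are the fibers of the Hopf map $h:S^3\to S^2$: all are circles of period $2\pi$.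

For $\alpha=2$ the orbits are still circles, of period $2\pi$ where $z_1\ne0$, but of period $\pi$ on the circle $z_1=0$. A small disc $\{(w,\ast)\}$ transverse to that short circle returns after time $\pi$ by $w\mapsto e^{i\pi}w=-w$. So the short circle has holonomy group $\mathbb Z/2$.

For $\alpha$ irrational, let $z_1z_2\neq0$. If $\varphi_tz=z$, then $t\in2\pi\mathbb Z$ and $\alpha t\in2\pi\mathbb Z$, so $t=0$. The orbit is an injectively immersed line, dense in the $2$-torus where $|z_1|$ and $|z_2|$ are fixed. Only the two circles $z_1=0$ and $z_2=0$ are closed orbits.

Now thicken. Let $N_0$ be a closed simply connected smooth $4$-manifold, say $\mathbb CP^2$, and foliate $Y=N_0\times S^3$ by the sets $N_0\times(\text{orbit})$, with $\alpha$ irrational. A typical leaf is $N_0\times\mathbb R$. It is not compact, and it is dense in $N_0\times(2\text{-torus})$. But it is homotopy equivalent to the closed manifold $N_0$, and $N_0$ is visible in $Y$ as the fiber of the submersion $\mathrm{pr}_2:Y\to S^3$, from which the foliation is pulled back.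

Suppose someone hands us the foliation without the product structure. The $3$-sphere with its flow can be recovered: it describes how leaves return to transversals. The map to $S^3$ can be recovered only up to sliding along orbits. For instance, on $Y=S^3$ itself, with $f:S^3\to\mathbb R$ smooth, put
$$p'(z)=\varphi_{f(z)}(z),\qquad dp'(v)=d\varphi_{f(z)}\bigl(v+df(v)\,\xi_\alpha\bigr).$$
Since $d\varphi_t$ preserves $\xi_\alpha$, we have $dp'(v)\in\mathbb R\,\xi_\alpha$ exactly when $v\in\mathbb R\,\xi_\alpha$, so $p'$ pulls the orbit foliation back to itself. The map $p'$ is homotopic to the identity through $\varphi_{uf(z)}(z)$, and on a small transversal disc it is a slide along leaves. It is thus as good as the identity for describing the foliation. Yet $p'$ need not be a submersion: for $f=\mathrm{Re}\,z_1$ we get $\xi_\alpha f=-\mathrm{Im}\,z_1=-1$ at $z=(i,0)$, and there $dp'(\xi_\alpha)=d\varphi_f\bigl((1+\xi_\alpha f)\xi_\alpha\bigr)=0$.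

So a badly chosen map to $S^3$ is not a fibration. Can it always be chosen to be one? Does a leaf that wraps densely around $Y$ always hide a compact manifold of the same homotopy type, fibering $Y$?

## 2. Classifying maps, Seifert fibrations, and the conjecture

Manifolds, foliations and Seifert fibrations are smooth; I say "topological manifold" explicitly when I mean one.

**Definition (Riemannian foliation).** A foliation $\mathcal F$ is Riemannian if its leaves are locally the fibers of submersions to Riemannian manifolds whose transition maps are isometries. The orbits of $\varphi_t$ on $S^3$ form one, because the flow is isometric.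

**Definition (holonomy pseudogroup).** Choose a total transversal, that is, a disjoint union of small transversal discs meeting every leaf. Sliding along leaf paths gives local diffeomorphisms of it, which form the holonomy pseudogroup. Two pseudogroups are equivalent if they are restrictions of one pseudogroup on the disjoint union of the two spaces, all of whose orbits meet both. Equivalent pseudogroups have the same orbit space (the leaf space) and the same isotropy groups of germs (the holonomy groups of leaves). For a linear flow of irrational slope on the $2$-torus, a transversal circle gives the pseudogroup generated by one rotation.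

**Definition (generalized Seifert fibration).** A foliation whose leaves are compact with finite holonomy. Its leaf space is an orbifold, the base; the quotient map is the projection. A generic fiber is a leaf with trivial holonomy. The orbits for $\alpha=2$ above form one: the base is a sphere with one point of order $2$, and the generic fibers are the long circles.

**Definition (generic leaf).** A leaf $F$ without holonomy whose closure has maximal dimension. All generic leaves have the same homotopy type. For $\alpha$ irrational on $S^3$ these are the lines $z_1z_2\neq0$.

Smooth maps into an orbifold and transversality are taken in the usual orbifold sense. If $X$ is an oriented orbifold of dimension $n$ and $\hat X$ is its oriented orthonormal frame bundle (a manifold), the classifying space is $BX=\hat X\times_{SO(n)}ESO(n)$. Homotopy notions for $X$ refer to $BX$. If $X$ is a manifold, then $SO(n)$ acts freely on $\hat X$ and $BX\simeq X$. The homotopy fiber of $Y\to X$ means that of $Y\to BX$; for example the homotopy fiber of $h$ is $S^1$.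

Let now $\mathcal F$ be a Riemannian foliation on a compact simply connected manifold $Y$. We use the following as known. These are Theorems 1.2 and 1.4 of "Riemannian foliations on simply connected manifolds and actions of tori on orbifolds". To $\mathcal F$ one associates

- a compact connected orbifold $X$, simply connected in the orbifold sense and oriented;
- a smooth effective action of a torus $T^r$ on $X$;
- a dense connected Lie subgroup $L\subset T^r$, immersed and contractible in its own topology, so $L\cong\mathbb R^m$, which acts locally freely on $X$; its orbits form a foliation $\mathcal F_X$;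
- a smooth map $p:Y\to X$, the classifying map,

with these properties:

- (P1) $p$ is transverse to $\mathcal F_X$ and $\mathcal F=p^*(\mathcal F_X)$;
- (P2) $p$ induces an equivalence of the holonomy pseudogroups of $\mathcal F$ and $\mathcal F_X$ (this is the sense in which $X$ is the orbifold associated to $\mathcal F$);
- (P3) the homotopy fiber of $p$ has the homotopy type of the generic leaf $F$;
- (P4) the cohomological dimension of $F$ equals $\dim Y-\dim X=\dim\overline F-r$.

Conversely, if a simply connected $Y$ is a generalized Seifert fiber space over such an $X$ with compact generic fiber, then $p^*(\mathcal F_X)$ is a Riemannian foliation on $Y$ with associated orbifold $X$.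

**Conjecture.** For a Riemannian foliation $\mathcal F$ on a compact simply connected manifold $Y$, the classifying map $p:Y\to X$ can be chosen to be the projection of a Seifert fibration with generic fiber a compact manifold $F_0$ having the homotopy type of the generic leaf $F$.

Explicitly: with $X$, the torus action and $\mathcal F_X$ fixed, there is a generalized Seifert fibration on $Y$ with base $X$ whose projection is a classifying map (so (P1)–(P4) hold), and whose generic fiber is a compact manifold homotopy equivalent to $F$.

The conjecture is false. Write $E_8$ for the even definite unimodular form of rank $8$ and signature $8$.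

**Theorem 1.** There is a closed simply connected smooth $7$-manifold $Y$, homeomorphic to $N\times S^3$ where $N$ is the closed simply connected topological $4$-manifold with intersection form $E_8\oplus E_8$, and a Riemannian foliation $\mathcal F$ of codimension $2$ on $Y$ such that

- the orbifold associated to $\mathcal F$ is $X=S^3\subset\mathbb C^2$ with the standard action of $T^2$ and $L=L_\alpha=\{(e^{it},e^{i\alpha t})\}\cong\mathbb R$, $\alpha$ irrational, and there is a classifying map $p:Y\to S^3$ with all the listed properties;
- the generic leaf $F$ is homotopy equivalent to $N$, and no closed smooth manifold is homotopy equivalent to $F$.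

Hence the conjecture is false.

Two more theorems delimit this. Put $d=\dim Y-\dim X$ and $m=\dim L$.

**Theorem 2.** Let $Q$ be a unimodular symmetric bilinear form over $\mathbb Z$. The following are equivalent.

- (i) Some Riemannian foliation on a compact simply connected manifold, with $m=1$, has generic leaf homotopy equivalent to a closed simply connected topological $4$-manifold with form $Q$.
- (ii) $Q$ is not an even form of signature $\equiv8\pmod{16}$.

If (ii) holds and $Q$ is not the form of a closed simply connected smooth $4$-manifold (e.g. $Q$ definite and not diagonalizable, such as $E_8\oplus\langle1\rangle$), then there is a counterexample to the conjecture with generic leaf of form $Q$ and $X=S^3$.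

**Theorem 3.** (a) If $m=0$ the conjecture holds; for every $m\ge1$ there is a counterexample with $d=4$. (b) If $d\le3$, the generic leaf is always homotopy equivalent to a closed smooth manifold; so $d=4$ is the smallest dimension in which the homotopy type of $F$ can violate the conjecture. (c) In codimension $\le1$ the conjecture holds, so codimension $2$ in Theorem 1 is minimal.

## 3. Compact leaves ($m=0$) and codimension at most one

These are the cases one can do with bare hands: Theorem 3(c) and the first half of 3(a).

**Codimension $0$.** The only leaf is $Y$ and $X$ is a point. The map $Y\to\mathrm{pt}$ is a Seifert fibration with fiber $Y$, which is the generic leaf.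

**Codimension $1$.** This does not occur. As $Y$ is simply connected, $\mathcal F$ is transversely orientable, so there is a transverse Riemannian volume form $\omega$, a nowhere zero $1$-form. Locally it is pulled back from a $1$-dimensional transversal, so it is closed. Since $H^1(Y;\mathbb R)=0$, $\omega=df$. But $df=0$ at a maximum of $f$ on the compact manifold $Y$, a contradiction. This proves Theorem 3(c), once Theorem 1 provides a counterexample in codimension $2$.

**The case $m=0$.** Here $L$ is trivial and dense in $T^r$, so $r=0$ and $\mathcal F_X$ is the foliation by points. Let $p$ be any classifying map. By (P2) it induces a bijection of leaf spaces, so each leaf of $\mathcal F=p^*\mathcal F_X$ is a whole fiber of $p$, a closed subset of $Y$. In an orbifold chart $\tilde U/\Gamma$, $p$ lifts locally to a submersion $\tilde p$ to $\tilde U$. The fiber over the class of $\tilde u$ is $\tilde p^{-1}(\Gamma\tilde u)$, locally a finite union of plaques. Hence the leaf topology is the subspace topology and the leaves are compact. By (P2) the holonomy groups are the finite local groups of $X$, and the leaf space is $X$ as an orbifold. So $\mathcal F$ itself is a generalized Seifert fibration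 with base $X$ and projection $p$. A leaf with trivial holonomy is its own closure, so the generic fiber is the generic leaf. The conjecture holds when $m=0$.

The first interesting case is therefore $m=1$, codimension $2$.

## 4. Four-manifolds without smooth structure, and two attempts that fail

By the definition of the conjecture, it suffices for a counterexample that $F$ is not homotopy equivalent to any closed smooth manifold. Four-manifold topology supplies candidates. We quote three facts.

**(Fr)** Freedman (J. Diff. Geom. 17, 1982): every unimodular form $Q$ is the form of a closed simply connected topological $4$-manifold. If $Q$ is even, its Kirby–Siebenmann invariant is $ks\equiv\mathrm{sign}(Q)/8\pmod2$. If $Q$ is odd, both values of $ks$ occur.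

**(Do)** Donaldson (J. Diff. Geom. 18, 1983): a definite intersection form of a closed simply connected smooth $4$-manifold is diagonalizable over $\mathbb Z$.

**(KS1)** Kirby–Siebenmann, *Foundational Essays* (1977), Essay IV: $\pi_i(TOP/O)=0$ for $i\le6$, $i\neq3$, and $\pi_3(TOP/O)=\mathbb Z/2$. A topological manifold without boundary of dimension $\ge5$ is smoothable if its stable tangent microbundle reduces to a vector bundle.

**Lemma 4.** Let $N$ be a closed simply connected topological $4$-manifold with form $Q$, and let $F_0$ be a closed smooth manifold homotopy equivalent to $N$. Then $F_0$ is a closed simply connected smooth $4$-manifold with form $Q$ for a suitable orientation. If $Q=E_8\oplus E_8$, no such $F_0$ exists.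

*Proof.* $F_0$ is connected and simply connected, hence orientable, so $H_{\dim F_0}(F_0)\neq0$. Since $H_4(F_0)\cong\mathbb Z$ and $H_i(F_0)=0$ for $i>4$, $\dim F_0=4$. A homotopy equivalence preserves cup products and carries one fundamental class to $\pm$ the other, so the form of $F_0$ is $\pm Q$; reorient if necessary. If $Q=E_8\oplus E_8$, it is definite, so by (Do) it is diagonalizable. A diagonal unimodular form of positive rank takes a value $\pm1$, but $Q$ is even. Contradiction. $\square$

From now on let $N$ be a closed simply connected topological $4$-manifold with $ks(N)=0$. For Theorem 1 take the form $E_8\oplus E_8$, of signature $16$; then $ks=0$ by (Fr). (For $E_8$ alone, $ks=1$; Theorem 2 says that this form cannot occur when $m=1$.)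

**First attempt: smooth the product.** Section 1 suggests $N\times S^3$ with leaves $N\times(\text{orbit})$. This manifold has a smooth structure: its stable tangent microbundle is the sum of that of $N$, which reduces to a vector bundle because $ks(N)=0$ (Section 6, Step 1), and a vector bundle, so (KS1) applies. In such a structure $\mathrm{pr}_2$ is only continuous. It can be approximated by a smooth map $p$, but nothing makes $p$ transverse to anything. In fact $p\simeq\mathrm{pr}_2$ can never be a submersion: its fibers would be closed smooth manifolds homotopy equivalent to the homotopy fiber $N$, against Lemma 4.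

But the foliation does not need a submersion. It needs $dp(T_yY)+\mathbb R\,\xi_\alpha=T_{p(y)}S^3$, which is one dimension weaker. For $\alpha=1$ the condition says exactly that $h\circ p:Y\to S^2$ is a submersion. Its fibers have dimension $5$ and should look like $N\times S^1$. In dimension $5$, (KS1) makes $N\times S^1$ smoothable, and Donaldson's theorem says nothing.

**Second attempt: an associated bundle.** Topologically $N\times S^3=S^3\times_{S^1}(N\times S^1)$ fibers over $S^2$ via $h\circ\mathrm{pr}_2$, with fiber $M=N\times S^1$ glued by the rotation loop $R_s(n,\varphi)=(n,\varphi+2\pi s)$. Put a smooth structure $\sigma$ on $M$ and form the bundle smoothly? The rotations would have to form a smooth action on $M_\sigma$. That action is free, so its quotient would be a closed smooth $4$-manifold homeomorphic to $N$, again against Lemma 4. So the rotation action is never smooth on $M_\sigma$.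

**What is really needed.** To glue a smooth bundle over $S^2$ we need a loop of diffeomorphisms, not a group action. It suffices that the loop $R$ in $\mathrm{Homeo}(M)$ be homotopic to a loop in $\mathrm{Diff}(M_\sigma)$. This can be arranged: smooth structures on $M$ correspond, in families, to vector bundle reductions of the tangent microbundle, and we can choose a reduction that is strictly invariant under $R$, although no smooth structure is. Then $h\circ p$ is a smooth bundle, which is transversality for $\alpha=1$. Transversality is an open condition and $Y$ is compact, so we may tilt $\alpha$ to a nearby irrational number. Every leaf then unwraps, and its homotopy type becomes that of $N$.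

## 5. Families of smooth structures and reductions of the tangent microbundle

**Definition (reduction).** Let $M$ be a topological $n$-manifold. Its tangent microbundle $\tau_M$ is $M\to M\times M\to M$, the diagonal followed by the first projection. A reduction of $\tau_M$ is a rank $n$ vector bundle $\xi$ on $M$ with a germ $\phi:\xi\to\tau_M$ of microbundle isomorphism over the identity: a homeomorphism from a neighborhood of the zero section to a neighborhood of the diagonal, compatible with projection to the first factor and carrying the zero section to the diagonal, taken as a germ.

For $M=S^1$ the trivial line bundle with $b\mapsto(\varphi,\varphi+b)$ is a reduction. In general a smooth structure with a Riemannian metric gives the tangent bundle with $v\in T_x\mapsto(x,\exp_xv)$.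

Let $M$ be a closed topological $n$-manifold, $n\ge5$. We need four simplicial sets.

- $S(M)$: the $k$-simplices are smooth structures on $\Delta^k\times M$ for which the projection to $\Delta^k$ is a smooth submersion.
- $S'(M)$: the same, with a smooth Riemannian metric along the slices. The forgetful map $S'(M)\to S(M)$ is a trivial fibration, since slicewise metrics given compatibly over $\partial\Delta^k$ extend over $\Delta^k$: sliced structures are locally products and positive definite forms are an open convex set, so a partition of unity works.
- $R(M)$: the $k$-simplices are pairs $(\xi,\phi)$, with $\xi$ a rank $n$ vector bundle on $\Delta^k\times M$ and $\phi:\xi\to\Delta^k\times\tau_M$ a germ of microbundle isomorphism over the identity, modulo vector bundle isomorphism.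
- $H(M)$: the $k$-simplices are homeomorphisms of $\Delta^k\times M$ over $\Delta^k$, i.e. the singular complex of $\mathrm{Homeo}(M)$.

Let $D:S'(M)\to R(M)$ send a family to its slicewise tangent bundle with the germ $v\in T_x\mapsto(x,\exp_xv)$.

**(KS2)** Smoothing theory for families (Kirby–Siebenmann, Essay V; Burghelea–Lashof, Trans. AMS 196, 1974): for $n\ge5$, $D$ is a homotopy equivalence of Kan complexes. In other words, sliced families of smooth structures are equivalent, via the slicewise tangent bundle, to reductions of $\tau_M$ to rank $n$ vector bundles, i.e. to sections of the bundle with fiber $TOP(n)/O(n)$ associated to $\tau_M$.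

We use three formal properties.

**Horns in $R(M)$.** To see concretely why $R(M)$ is Kan: a linear isomorphism is determined by its germ, so a pair $(\xi,\phi)$ has no nontrivial automorphisms. Hence compatible simplices on the faces of a horn $\Lambda$ glue to a pair over $\Lambda\times M$, and this extends by pull-back along a retraction $\Delta^k\to\Lambda$.

**Naturality.** Let $\Phi(t,x)=(t,\Phi_t(x))$ be a homeomorphism of $\Delta^k\times M$ over $\Delta^k$. It acts on $S'(M)_k$ by pull-back: $\Phi^*c$ is the structure and metric making $\Phi:\Phi^*c\to c$ a slicewise isometric diffeomorphism. It acts on $R(M)_k$ by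
$$\Phi^*(\xi,\phi)=(\Phi^*\xi,\ \widehat\Phi^{-1}\circ\phi),\qquad \widehat\Phi(t,x,y)=(t,\Phi_tx,\Phi_ty).$$
Then $D(\Phi^*c)=\Phi^*D(c)$. Indeed the slicewise differential is a vector bundle isomorphism $T(\Phi^*c)\to\Phi^*T(c)$. Since $\Phi_t$ is an isometry of slices, $\Phi_t(\exp_xv)=\exp_{\Phi_tx}(d\Phi_tv)$, so $\widehat\Phi$ carries the germ of $D(\Phi^*c)$ to the germ of $D(c)$ composed with $d\Phi_t$. The same formulas hold for families over the square $[0,1]^2$, triangulated by two $2$-simplices.

**The coset sequence.** For a smooth structure $\sigma$ on $M$ let $D(M_\sigma)\subset H(M)$ be the simplicial subgroup of those homeomorphisms that are diffeomorphisms of $\Delta^k\times M_\sigma$. The group $H(M)$ acts on $S(M)$ by push-forward, and $D(M_\sigma)$ is the stabilizer of the product family of $\sigma$. By Ehresmann's theorem (parallel transport along the segments from a vertex of $\Delta^k$), every $k$-simplex of $S(M)$ is the push-forward of a product $\Delta^k\times M_{\sigma'}$. In particular, structures joined by a $1$-simplex are diffeomorphic. So the simplices whose vertices are diffeomorphic to $\sigma$ form a union of components. On it $\sigma'=f_*\sigma$ for some $f\in\mathrm{Homeo}(M)$,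 so every such simplex lies in the orbit of the product family of $\sigma$. This union of components is therefore $H(M)/D(M_\sigma)$. For simplicial groups the map to the coset space is a Kan fibration, with fiber $D(M_\sigma)$, and we get the exact sequence
$$\pi_1D(M_\sigma)\to\pi_1H(M)\to\pi_1(S(M),\sigma),\tag{1}$$
the second map sending a loop $h_s$ to the loop of structures $(h_s)_*\sigma$.

## 6. A rotation-invariant reduction on $N\times S^1$ and its rotation loop

Let $N$ be closed, simply connected, with $ks(N)=0$; put $M=N\times S^1$ and $R_s(n,\varphi)=(n,\varphi+2\pi s)$, $0\le s\le1$.

**Lemma 5.** There is a smooth structure $\sigma$ on $M$ such that the loop $R$ is homotopic in $\mathrm{Homeo}(M)$, rel endpoints, to a loop $\rho$ that is a diffeomorphism of $S^1\times M_\sigma$ over $S^1$.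

**Step 1: a vector bundle reduction of $\tau_N\oplus\varepsilon$.** This step produces linear data on $N$, which has no smooth structure of its own. $N$ has the homotopy type of a $4$-dimensional complex. The obstructions to lifting its stable tangent microbundle from $BTOP$ to $BO$ lie in $H^{i+1}(N;\pi_i(TOP/O))$. By (KS1) only $i=3$ contributes, and the obstruction is $ks(N)\in H^4(N;\mathbb Z/2)$, which vanishes. So the stable tangent microbundle of $N$, and hence that of $N\times\mathbb R$, reduces, and the $5$-manifold $N\times\mathbb R$ is smoothable. Its tangent bundle with the exponential germ of a metric reduces $\tau_{N\times\mathbb R}=\tau_N\times\tau_{\mathbb R}$. Trivialize $\tau_{\mathbb R}$ by $(a,b)\mapsto b-a$ and restrict to $N\times0$. We get a reduction $\lambda_N=(\xi_N,\phi_N)$ of $\tau_N\oplus\varepsilon$, with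
$$\phi_N(v)=(n;\,n',b)\quad\text{for } v \text{ in the fiber over } n .$$

**Step 2: a strictly rotation-invariant reduction of $\tau_M$.** Here invariance is built in. Trivialize $\tau_{S^1}$ near the diagonal by $(\varphi,\psi)\mapsto\psi-\varphi$; then $\tau_M=\mathrm{pr}_N^*(\tau_N\oplus\varepsilon)$. Let $\lambda=\mathrm{pr}_N^*\lambda_N\in R(M)_0$. Its germ sends $v$ over $(n,\varphi)$ to the point $(n',\varphi+b)$. For $\Phi(s,x)=(s,R_{\pm s}x)$ we claim
$$\Phi^*(\mathrm{const}_\lambda)=\mathrm{const}_\lambda.\tag{2}$$
Since $\mathrm{pr}_NR_s=\mathrm{pr}_N$, the bundles are identified, and the germ of $\Phi^*\mathrm{const}_\lambda$ at $(s,n,\varphi)$ is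
$$v\mapsto R_{\pm s}^{-1}(n',\ \varphi\pm2\pi s+b)=(n',\varphi+b).$$

**Step 3: the smooth structure.** As $\dim M=5$, (KS2) says that the component of $\lambda$ in $R(M)$ contains some $D(\sigma,g)$, with $\sigma$ a smooth structure and $g$ a metric. As $R(M)$ is Kan, there is a $1$-simplex $\mu$ from $D(\sigma,g)$ to $\lambda$. Write $\mu_u$, $u\in[0,1]$, for this family of reductions.

**Step 4: the loop of rotated smooth structures is null-homotopic.** This is the obstruction to deforming $R$ into diffeomorphisms, by (1). Let $c$ be the loop $c_s=(R_s)_*(\sigma,g)=R_{-s}^*(\sigma,g)$ in $S'(M)$: the pull-back of the product family by $(s,x)\mapsto(s,R_{-s}x)$. It is a loop since $R_0=R_1=\mathrm{id}$. By naturality $D(c)$ is the loop $R_{-s}^*D(\sigma,g)$. Consider the family over the square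
$$(s,u)\longmapsto R_{-s}^*\mu_u ,$$
that is, the family $\mu_u$ pulled back by the homeomorphism $(s,u,x)\mapsto(s,u,R_{-s}x)$. Its edge $u=0$ is $D(c)$. Its edge $u=1$ is constant at $\lambda$, by (2). Its edges $s=0$ and $s=1$ both equal $\mu$. So $D(c)$ followed by $\mu$ is homotopic rel endpoints to $\mu$, and $[D(c)]=1$ in $\pi_1(R(M),D(\sigma,g))$. By (KS2) $c$ is null-homotopic in $S'(M)$, hence $(R_s)_*\sigma$ is null-homotopic in $S(M)$.

**Step 5: conclusion.** By exactness of (1), $[R]$ comes from $\pi_1D(M_\sigma)$. As $D(M_\sigma)$ is a simplicial group, hence Kan, that class is represented by one $1$-simplex $\rho$: a diffeomorphism of $[0,1]\times M_\sigma$ over $[0,1]$, equal to the identity at both ends, homotopic to $R$ rel endpoints. Replace $\rho_s$ by $\rho_{\chi(s)}$ with $\chi:[0,1]\to[0,1]$ smooth, $0$ near $0$ and $1$ near $1$. Then $\rho$ is constant near the endpoints and is a diffeomorphism of $S^1\times M_\sigma$ over $S^1$. $\square$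

## 7. The smooth $7$-manifold $Y$ and the map to $S^3$

**Proposition 6.** Let $N$ be as in Section 6. There are a closed simply connected smooth $7$-manifold $Y$, a smooth bundle $q:Y\to S^2$, a homeomorphism $H:Y\to N\times S^3$, and a smooth map $p:Y\to S^3$ with
$$h\circ p=q,\qquad p\simeq\mathrm{pr}_2\circ H.\tag{3}$$
In particular the homotopy fiber of $p$ is homotopy equivalent to $N$.

**Step 1: gluing.** We build $Y$ and compare it with $N\times S^3$. Write $S^2=D_+\cup D_-$. The Hopf bundle is trivial over each disc, with transition function a loop of rotations of degree $\epsilon=\pm1$, which we may take based at the identity. So $h\circ\mathrm{pr}_2:N\times S^3\to S^2$ is obtained from $D_\pm\times M$ by $(b,x)_+\sim(b,u_bx)_-$, $b\in S^1$, where $u$ is a loop homotopic to $R^{\epsilon}$. Let $q:Y\to S^2$ be the smooth bundle obtained from $D_\pm\times M_\sigma$ by $(b,x)_+\sim(b,\rho^{\epsilon}_bx)_-$, where $\rho^{-1}$ denotes the loop of inverse diffeomorphisms. By Lemma 5, $\rho^\epsilon\simeq R^\epsilon\simeq u$ in $\mathrm{Homeo}(M)$, so $b\mapsto u_b^{-1}\rho^\epsilon_b$ is null-homotopic and extends to a continuous $G:D_+\to\mathrm{Homeo}(M)$. Define $H$ to be the identity on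 $D_-\times M$ and $(b,x)\mapsto(b,G(b)x)$ on $D_+\times M$. It respects the gluings because $u_bG(b)=\rho^\epsilon_b$ on the boundary. So $H:Y\to N\times S^3$ is a homeomorphism with $h\circ\mathrm{pr}_2\circ H=q$. Hence $Y$ is closed, smooth, of dimension $7$, and simply connected.

**Step 2: a smooth lift of $q$.** We need a smooth map to $S^3$ without losing the submersion $q$. The map $p_0=\mathrm{pr}_2H$ is a continuous lift of the smooth map $q$ through $h$, i.e. a continuous section of the smooth circle bundle $q^*S^3=\{(y,z):q(y)=h(z)\}\to Y$. A continuous section of a smooth bundle over a closed manifold is homotopic through sections to a smooth one. That smooth section is a smooth $p:Y\to S^3$ with $h\circ p=q$ exactly, and $p\simeq p_0$. The homotopy fiber of $p$ is that of $\mathrm{pr}_2$, namely $N$. $\square$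

The approximation takes place only along the circles of $h$; this is why $h\circ p$ stays a submersion although $p$ itself cannot be one when $N$ has form $E_8\oplus E_8$.

## 8. Tilting the Hopf flow to an irrational slope

**Step 1: transversality for $\alpha$ near $1$.** This step produces the foliation. For $y\in Y$ put
$$A_y:T_yY\oplus\mathbb R\to T_{p(y)}S^3,\qquad A_y(v,\tau)=dp(v)-\tau\,\xi_\alpha(p(y)).\tag{4}$$
For $\alpha=1$, $\ker dh=\mathbb R\,\xi_1$ and $dh\circ dp=dq$ is onto, so $A_y$ is onto. Being onto is open in $\alpha$ and $y$, and $Y$ is compact, so all $A_y$ are onto for all $\alpha$ close enough to $1$. Fix such an $\alpha$, irrational and positive.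

**Step 2: the foliation.** We list what this gives.

- $\xi_\alpha$ has no zeros, $L=L_\alpha\cong\mathbb R$ is dense in $T^2$, and $L$ acts locally freely on $X=S^3$. Let $\mathcal F_X$ be the orbit foliation. $T^2$ acts effectively, and $S^3$ is simply connected and oriented.
- By (4), $p$ is transverse to $\mathcal F_X$. Put $\mathcal F=p^*\mathcal F_X$: codimension $2$, leaves of dimension $5$, tangent space at $y$ equal to $(dp)^{-1}(\mathbb R\,\xi_\alpha)$.
- $\mathcal F_X$ is Riemannian, being given by isometries of the round metric. Pulling back the transverse metric, $\mathcal F$ is Riemannian.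

## 9. Unwrapping the leaves

Write $\varphi_t$ for the flow of $\xi_\alpha$. For $x\in S^3$ put
$$Z_x=\{(y,t)\in Y\times\mathbb R:\ p(y)=\varphi_t(x)\}.$$
As an example replace $Y$ by $S^3$ and $p$ by the identity. Then $Z_x=\{(\varphi_tx,t)\}\cong\mathbb R$. It maps bijectively to the orbit of $x$ if $x_1x_2\neq0$, and as a covering of a circle if $x=(1,0)$. So $Z_x$ is the leaf with the time along the orbit unwrapped.

**Lemma 7.** The map $\Theta:Y\times\mathbb R\to S^3$, $\Theta(y,t)=\varphi_{-t}(p(y))$, is a smooth fiber bundle. Its fiber over $x$ is $Z_x$, which is homotopy equivalent to the homotopy fiber of $p$, i.e. to $N$. In particular $Z_x$ is nonempty and connected.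

*Proof.* Since $d\varphi_{-t}$ preserves $\xi_\alpha$, $d\Theta_{(y,t)}(v,\tau)=d\varphi_{-t}(A_y(v,\tau))$. The maps $A_y$ are onto, so $B_y=A_y^T(A_yA_y^T)^{-1}$ is a right inverse depending smoothly on $y$, and $|B_y|\le C$ by compactness. For $u$ tangent to $S^3$ at $\Theta(y,t)$, the vector $B_y(d\varphi_tu)$ is a lift of $u$ at $(y,t)$, depending smoothly on the data. Its norm is at most $C|u|$, because $\varphi_t$ is an isometry. So a lift of a curve of finite length has finite length and stays in a compact part of $Y\times\mathbb R$; lifts exist for all time. Lifting the radial geodesics of small balls trivializes $\Theta$ over them, so $\Theta$ is a bundle. Its image is open and closed, hence $S^3$. The fiber over $x$ is $\Theta^{-1}(x)=Z_x$. Finally $\Theta|_{Y\times0}=p$ and $Y\times0\hookrightarrow Y\times\mathbb R$ is a homotopy equivalence, so $Z_x\simeq\mathrm{hofib}(p)\simeq N$. $\square$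

**Proposition 8.** $p$ is a classifying map for $\mathcal F$ with all the properties (P1)–(P4), $X=S^3$ with $(T^2,L_\alpha)$ is the orbifold associated to $\mathcal F$, and the generic leaf is $F\simeq N$.

Property (P1) is Section 8.

**Step 1: $Z_x$ parametrizes one leaf.** We identify $p^{-1}(Lx)$. We have $T_{(y,t)}Z_x=\{(v,\tau):dp(v)=\tau\,\xi_\alpha\}$. If $v=0$ then $\tau=0$, so $\pi:Z_x\to Y$, $(y,t)\mapsto y$, is an immersion tangent to $\mathcal F$, and $\dim Z_x=7+1-3=5$ is the leaf dimension. As $Z_x$ is connected, $\pi(Z_x)$ lies in one leaf. Conversely let $(y,t)\in Z_x$ and let $\gamma$ be a smooth leaf path from $y$. Then $(p\gamma)'=\tau(s)\xi_\alpha$, so $p\gamma(s)=\varphi_{t(s)}(x)$ with $t(s)=t+\int_0^s\tau$, and $\gamma$ lifts to $(\gamma(s),t(s))$ in $Z_x$. So $\pi(Z_x)=p^{-1}(Lx)$ is exactly one leaf $\ell_x$, and $p$ induces a bijection of leaf spaces.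

If $L_x$ is trivial, then $\pi$ is injective, and $\pi:Z_x\to\ell_x$ is a bijective local diffeomorphism for the leaf topology, so $\ell_x\cong Z_x$. By Section 1 this happens whenever $x_1x_2\neq0$.

**Step 2: holonomy pseudogroups, (P2).** Take a total transversal of $\mathcal F$ made of small discs, each mapped diffeomorphically by $p$ onto a transversal disc of $\mathcal F_X$. The images form a total transversal of $\mathcal F_X$, since every leaf is hit. Holonomy of $\mathcal F$ along a leaf path corresponds under $p$ to holonomy of $\mathcal F_X$ along the image path. We must see that all holonomy of $\mathcal F_X$ arises. Consider a path $s\mapsto\varphi_{st}(p(y))$ from $p(y)$ to $\varphi_tp(y)=p(y')$. Both $(y,0)$ and $(y',t)$ lie in $Z_{p(y)}$, which is connected by Lemma 7; join them there. The projected leaf path from $y$ to $y'$ has $p$-image $\varphi_{t(s)}(p(y))$ with $t(0)=0$, $t(1)=t$. Deforming $t(s)$ linearly to $st$ gives a homotopy rel endpoints in the orbit, so both paths have the same holonomy. (The case $t=0$ covers points $y\ne y'$ with the same image.) Hence $p$ induces an equivalence.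

**Step 3: generic leaves.** We find which leaves are generic. Let $x_1x_2\neq0$. A loop in $\ell_x$ maps to a loop in $Lx\cong\mathbb R$, which is null-homotopic, so $\ell_x$ has no holonomy. Its closure is $p^{-1}(T^2x)$. Indeed this set is closed and contains $\ell_x$. If $p(y')\in T^2x$, choose $t_k$ with $\varphi_{t_k}x\to p(y')$. The map $(y,s)\mapsto\varphi_sp(y)$ is a submersion at $(y',0)$ by (4), so for large $k$ we can write $\varphi_{t_k}x=\varphi_{s_k}p(y_k)$ with $y_k\to y'$; then $p(y_k)\in Lx$, so $y_k\in\ell_x$. The map $p$ is transverse to the $2$-torus $T^2x$, which contains the direction $\xi_\alpha$; so $\dim\overline{\ell_x}=7-1=6$. If $x_1x_2=0$, then $Lx$ is a closed circle and $\ell_x=p^{-1}(Lx)$ is closed of dimension $5$. So the generic leaves are the $\ell_x$ with $x_1x_2\neq0$, and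
$$F=\ell_x\cong Z_x\simeq N .\tag{5}$$

**Step 4: (P3) and (P4).** The homotopy fiber of $p$ is $N\simeq F$. The cohomological dimension of $N$ is $4$, and $\dim Y-\dim X=7-3=4=6-2=\dim\overline F-\dim T^2$. $\square$

## 10. Donaldson's theorem closes the argument

**Proof of Theorem 1.** Let $N$ have form $E_8\oplus E_8$; $ks(N)=0$ by (Fr). Proposition 6 gives $Y$, Section 8 gives $\mathcal F$, and Proposition 8 gives all the properties in the first item and $F\simeq N$. By Lemma 4 no closed smooth manifold is homotopy equivalent to $F$.

Suppose the conjecture held for $\mathcal F$. The leaves of a generalized Seifert fibration on the closed manifold $Y$ are closed smooth manifolds without boundary, so its generic fiber $F_0$ would be a closed smooth manifold homotopy equivalent to $F$: a contradiction. Only the generic leaf, which depends on $\mathcal F$ alone, was used, so no other choice of $p$ or of the Seifert fibration helps. $\blacksquare$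

Since $Y$ is homeomorphic to $N\times S^3$, there is a topological fibration of $Y$ over $S^3$ with fiber $N$. What fails is a smooth one, which is what the conjecture asks for.

## 11. Which forms occur when $m=1$: Rokhlin's theorem on a slice of the leaf

We prove Theorem 2.

**(ii)$\Rightarrow$(i), and the counterexamples.** Even unimodular forms have signature divisible by $8$. So under (ii), an even $Q$ has signature divisible by $16$ and $ks=0$ automatically, and for odd $Q$ we may choose $ks=0$. By (Fr) there is a closed simply connected topological $N$ with form $Q$ and $ks(N)=0$. Sections 6–9 used nothing else about $N$, so there is a foliation over $X=S^3$ with $m=1$ and generic leaf homotopy equivalent to $N$. If $Q$ is not the form of a closed simply connected smooth $4$-manifold, this is a counterexample: a generic fiber $F_0$ as in the conjecture would be, by Lemma 4, a closed simply connected smooth $4$-manifold with form $Q$. By (Do) this applies to definite non-diagonalizable $Q$. For instance $E_8\oplus\langle1\rangle$ has exactly two vectors of square $1$, while the diagonal form of rank $9$ has eighteen.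

**(i)$\Rightarrow$(ii).** Let $\mathcal F$ be a Riemannian foliation as in (i), $p:Y\to X$ a classifying map, and $L\cong\mathbb R$ dense in $T^r$. Write $t\cdot x$ for the action of $t\in\mathbb R\cong L$. Fix a closed simply connected topological $4$-manifold $N$ with form $Q$ and $F\simeq N$. By (P4), $\dim Y-\dim X=4$. The plan is to cut a generic leaf along a closed smooth $4$-manifold $V$ that carries the signature of $Q$ and is spin if $Q$ is even.

**Step 1: a good generic leaf.** We look for a leaf that is an explicit submanifold of $Y\times\mathbb R$. Since $X$ is oriented, its singular set has codimension $\ge2$, so the regular part is a connected manifold, dense in $X$, on which $T^r$ acts effectively. By the principal orbit theorem, on a dense open set all isotropy groups are conjugate. As $T^r$ is abelian they are equal to one group, which acts trivially on a dense set and is therefore trivial. So there is a regular point $x$ with trivial $T^r$-isotropy, and all of $T^rx$ is regular. By (P2) exactly one leaf $W$ lies over $Lx$, and $W=p^{-1}(Lx)$. It has no holonomy, because $Lx\cong\mathbb R$ lies in the regular part. Its closure has maximal dimension: codimensions of leaf closures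 are preserved by the equivalence, and the leaf closures of $\mathcal F_X$ are the $T^r$-orbits, as $L$ is dense. So $W$ is generic and $W\simeq N$.

Put $Z_x=\{(y,t)\in Y\times\mathbb R:p(y)=t\cdot x\}$. By transversality $(y,t)\mapsto(-t)\cdot p(y)$ is a submersion at every point mapped to $x$ (near these points $p$ takes values in the regular part). So $Z_x$ is a closed submanifold of dimension $\dim Y+1-\dim X=5$. As in Section 9, $Z_x\to Y$ is an immersion tangent to $\mathcal F$ with image $p^{-1}(Lx)=W$, and it is injective since $L_x=0$. So $Z_x\to W$ is a diffeomorphism for the leaf topology. We regard $t$ as a function on $W$. As $Y$ is compact and $Z_x$ is closed, $t:W\to\mathbb R$ is proper.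

**Step 2: $t$ is unbounded in both directions.** This will show that $W$ runs off to both sides. Let $(y,t_0)\in Z_x$. The map $(y',s)\mapsto s\cdot p(y')$ is a submersion at $(y,0)$, so for each $\varepsilon>0$ the sets $s\cdot p(Y)$, $|s|<\varepsilon$, cover a neighborhood of $p(y)$. By compactness of $T^r$ the sequence $1,2,3,\dots$ in $\mathbb R\cong L$ has a subsequence converging in $T^r$. Differences of its terms give $t_k\to+\infty$ with $t_k\to e$ in $T^r$, and $-t_k\to e$ as well. So $t_k\cdot p(y)\to p(y)$, and for large $k$ we have $t_k\cdot p(y)=s_k\cdot p(y_k)$ with $|s_k|<\varepsilon$. Then $p(y_k)=(t_0+t_k-s_k)\cdot x$, i.e. $(y_k,t_0+t_k-s_k)\in Z_x$. The same works with $-t_k$.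

**Step 3: cutting $W$ in degree one.** $W$ is simply connected; orient it. Let $c$ be a regular value of $t$ and put
$$V=t^{-1}(c),\quad W_+=t^{-1}[c,\infty),\quad W_-=t^{-1}(-\infty,c],\quad i:V\hookrightarrow W.$$
As $W$ is connected and $t$ is unbounded both ways, $V$ is nonempty. It is a closed oriented smooth $4$-manifold, possibly disconnected. We claim that $i_*[V]$ generates $H_4(W)\cong\mathbb Z$. Poincaré duality gives $H_4(W)\cong H^1_c(W)$. As $W$ is noncompact and connected, $H^0_c(W)=0$, and there is an exact sequence
$$0\to H^0(W)\to H^0_{\mathrm{end}}(W)\to H^1_c(W)\to H^1(W)=0,$$
where $H^0_{\mathrm{end}}(W)$ is the group of germs at infinity of locally constant $\mathbb Z$-valued functions. Since $H^1_c(W)\cong\mathbb Z$, $H^0_{\mathrm{end}}(W)\cong\mathbb Z^2$ and $W$ has exactly two ends. By Step 2 and properness, these are one at $t\to+\infty$ and one at $t\to-\infty$. The class $i_*[V]$ is dual to $t^*$ of the generator of $H^1_c(\mathbb R)$, that is, up to sign, to the image in $H^1_c(W)$ of the function $1$ at the $+$ end and $0$ at the $-$ end. This function and the constant $1$ generate $H^0_{\mathrm{end}}(W)$, so its image generates $H^1_c(W)$.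

Orient $N$ so that the composite $V\to W\simeq N$ has degree one. If this reverses the given orientation, $Q$ becomes $-Q$, which does not affect (ii).

**Step 4: $\mathrm{sign}\,V=\mathrm{sign}\,Q$.** Use rational coefficients. Let $K=\ker(i_*:H_2(V)\to H_2(W))$ and write $f:V\to N$ for the degree one map. The map $f^!:H_2(N)\to H_2(V)$ that is dual to $f^*$ satisfies $f_*f^!=\mathrm{id}$ and carries $Q$ to the intersection form of $V$. Moreover $f^!a\cdot v=a\cdot f_*v=0$ for $v\in K$. So $H_2(V)$ is the orthogonal sum of $K$ and a copy of $(H_2(N),Q)$, and $K$ is nondegenerate. It remains to show $\mathrm{sign}\,K=0$. Let $i_\pm:V\to W_\pm$ be the inclusions and $K_\pm=\ker(i_{\pm*}:H_2(V)\to H_2(W_\pm))\subset K$.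

The subspace $K_+$ is isotropic. Given two of its elements, chains bounding them lie in $P=t^{-1}[c,c']$ for some regular value $c'>c$. So both are in the kernel of $H_2(\partial P)\to H_2(P)$, where $P$ is a compact oriented $5$-manifold and $V$ is a union of components of $\partial P$. With $j:\partial P\to P$, the duals in $H^2(\partial P)$ of elements of this kernel are restrictions $j^*a$, $j^*b$ of classes in $H^2(P)\cong H_3(P,\partial P)$, so their intersection number is $\langle j^*(ab),\partial[P]\rangle=0$. The case of $K_-$ is identical.

Next, $K=K_++K_-$. Let $v\in K$. Then $(i_{+*}v,0)\in H_2(W_+)\oplus H_2(W_-)$ maps to $i_*v=0$ in $H_2(W)$. By Mayer–Vietoris there is $u\in H_2(V)$ with $i_{+*}u=i_{+*}v$ and $i_{-*}u=0$. So $u\in K_-$ and $v-u\in K_+$.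

Isotropic subspaces of the nondegenerate space $K$ have dimension at most $\frac12\dim K$. As $K_+$ and $K_-$ span $K$, both have exactly half the dimension, and so $\mathrm{sign}\,K=0$.

**Step 5: if $Q$ is even, $V$ is spin.** The normal bundle of $V$ in $W$ is trivial, so $w_2(V)=i^*w_2(W)$. As $V$ is oriented, $w_2(V)$ is its Wu class. For $u\in H^2(W;\mathbb Z/2)$,
$$\langle w_2(W)u,\,i_*[V]\rangle=\langle w_2(V)\,i^*u,[V]\rangle=\langle(i^*u)^2,[V]\rangle=\langle u^2,[N]\rangle=0 .$$
In the last two expressions we used that $V\to N$ has degree one, that $u$ lifts to an integral class because $H^3(N;\mathbb Z)=0$, and that $Q$ is even. The mod $2$ form of $N$ is nondegenerate, so $w_2(W)=0$ and $V$ is spin. By Rokhlin's theorem, $\mathrm{sign}\,Q=\mathrm{sign}\,V\equiv0\pmod{16}$. So $Q$ is not an even form of signature $\equiv8\pmod{16}$. $\blacksquare$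

## 12. Larger $m$, and Poincaré duality for leaves with $d\le3$

**Counterexamples for every $m\ge1$ (second half of Theorem 3(a)).** For $m=1$ this is Theorem 1. In general take $Y\times(S^3)^{m-1}$ with $Y$ from Theorem 1, the product of $\mathcal F$ with linear flows of irrational positive slopes $\alpha_2,\dots,\alpha_m$, $X=(S^3)^m$, $L=L_\alpha\times L_{\alpha_2}\times\cdots\times L_{\alpha_m}\cong\mathbb R^m$, and the map $p\times\mathrm{id}$. $L$ is dense in $T^{2m}$ as a product of dense subgroups, and acts locally freely; $T^{2m}$ acts effectively; transversality, pull-back and the equivalence of pseudogroups hold factor by factor; the homotopy fiber of $p\times\mathrm{id}$ is that of $p$. Leaves, their holonomy and their closures are products. So the generic leaf is $F\times\mathbb R^{m-1}\simeq N$, with closure of dimension $6+2(m-1)$, and $d=7-3=4=6+2(m-1)-2m$. So (P1)–(P4) hold, and by Lemma 4 the generic leaf is not homotopy equivalent to a closed smooth manifold. With Section 3 this proves Theorem 3(a).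

Now Theorem 3(b). Let $d\le3$ and $n=\dim X$.

**Definition (Poincaré complex).** A connected finitely dominated complex $F$ with fundamental group $\pi$ is a Poincaré duality complex of formal dimension $d$ if cap product with a class in $H_d(F;\mathbb Z^w)$, for some orientation character $w:\pi\to\{\pm1\}$, gives isomorphisms $H^{j}(F;A)\cong H_{d-j}(F;A\otimes\mathbb Z^w)$ for all local coefficients $A$. Closed manifolds are examples. With $A=\mathbb Z\pi$ one gets, up to an orientation twist,
$$H_j(\tilde F)\cong H^{d-j}(F;\mathbb Z\pi),\tag{6}$$
where $\tilde F$ is the universal cover.

**Step 1: replacing the orbifold by a manifold.** Duality theorems for fibrations need a manifold as base. The oriented orthonormal frame bundle $\hat X$ is a closed oriented connected manifold with $BX=\hat X\times_{SO(n)}ESO(n)$. Let $\hat Y\to Y$ be the pulled back principal $SO(n)$-bundle, a closed connected manifold. Up to homotopy, $\hat Y\to\hat X$ is the pull-back of $Y\to BX$ along $\hat X\to BX$, so the two maps have the same homotopy fiber, which is $F$ by (P3). $F$ is connected, since $BX$ is simply connected.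

**Step 2: $F$ is finitely dominated.** The fibration $\hat X\to BX\to BSO(n)$ has simply connected base, so the homology of $BX$ is finitely generated in each degree. By Serre's theorem the groups $\pi_i(BX)$ and $\pi_i(Y)$ are finitely generated, as both spaces are simply connected. So the $\pi_i(F)$ are finitely generated. Since $\pi_2(BX)\to\pi_1(F)\to\pi_1(Y)=0$ is exact, $\pi=\pi_1(F)$ is a finitely generated abelian group, and $\mathbb Z\pi$ is Noetherian. The simply connected space $\tilde F$ has finitely generated homotopy groups, hence finitely generated homology in each degree. Finally $F$ is a leaf, so it has the homotopy type of a finite-dimensional complex. By Wall's finiteness criterion (Ann. of Math. 81, 1965), $F$ is finitely dominated.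

**Step 3: duality.** By Gottlieb (Proc. AMS 76, 1979) and Klein (Math. Ann. 319, 2001), in a fibration of connected finitely dominated spaces the total space is a Poincaré duality space if and only if base and fiber are, and formal dimensions add. Applied to $F\to\hat Y\to\hat X$: $F$ is a Poincaré duality complex of formal dimension $\dim\hat Y-\dim\hat X=d$.

**Step 4: two general remarks.** They shorten the case list. If $\pi$ is finite, $\tilde F$ is a simply connected Poincaré complex of dimension $d$. If $F$ is aspherical, then $\pi$ is torsion free because $F$ is finite-dimensional; so $\pi\cong\mathbb Z^k$ and $F\simeq T^k$, with $k=d$ by duality. Note also that $H^0(F;\mathbb Z\pi)=(\mathbb Z\pi)^\pi=0$ if $\pi$ is infinite.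

**Step 5: the cases.** We run through $d=0,1,2,3$ using (6).

- $d=0$. If $\pi$ is infinite, then $\mathbb Z=H_0(\tilde F)\cong H^0(F;\mathbb Z\pi)=0$, absurd. If $\pi$ is finite, $\tilde F$ is contractible, so $F$ is aspherical, $\pi$ is finite and torsion free, hence trivial, and $F$ is contractible.
- $d=1$. If $\pi$ is finite, then $H_1(\tilde F)\cong\mathbb Z$, impossible for a simply connected space. So $\pi$ is infinite, $H_j(\tilde F)=0$ for $j\ge1$, $\tilde F$ is contractible and $F\simeq S^1$.
- $d=2$. If $\pi$ is finite, $\tilde F\simeq S^2$, and $F\simeq S^2$ or $\mathbb RP^2$ (Wall, *Poincaré complexes I*, Ann. of Math. 86, 1967). If $\pi$ is infinite, $H_2(\tilde F)\cong H^0(F;\mathbb Z\pi)=0$, so $F$ is aspherical and $F\simeq T^2$.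
- $d=3$, $\pi$ finite. Then $H_2(\tilde F)\cong H^1(\tilde F)=0$ and $\tilde F\simeq S^3$. The group $\pi$ acts trivially on $H_3(\tilde F)$: otherwise some $g\in\pi$ reverses orientation, $\tilde F/\langle g\rangle$ has rational homology only in degree $0$ and Euler characteristic $1$, contradicting $0=\chi(\tilde F)=|\langle g\rangle|\,\chi(\tilde F/\langle g\rangle)$. So $\pi$ has periodic cohomology of period $4$; being abelian, it is cyclic, $\pi=\mathbb Z/k$. The homotopy type is determined by the $k$-invariant, a generator of $H^4(\mathbb Z/k;\mathbb Z)\cong\mathbb Z/k$ (Wall, loc. cit.), and all generators are realized by $S^3$ and the lens spaces $L(k,q)$.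
- $d=3$, $\mathrm{rank}\,\pi\ge2$. Then $H_3(\tilde F)\cong H^0(F;\mathbb Z\pi)=0$ and $H_2(\tilde F)\cong H^1(F;\mathbb Z\pi)=H^1(\pi;\mathbb Z\pi)=0$, since $\pi$ is one-ended. So $F$ is aspherical and $F\simeq T^3$.
- $d=3$, $\mathrm{rank}\,\pi=1$. Then $\pi$ has two ends. By Wall (loc. cit.) $F$ is homotopy equivalent to an $S^2$-bundle over $S^1$, to $\mathbb RP^2\times S^1$, or to $\mathbb RP^3\#\mathbb RP^3$; the last is excluded because its fundamental group $\mathbb Z/2*\mathbb Z/2$ is not abelian.

In every case $F$ is homotopy equivalent to a closed smooth manifold. By Theorem 1 this fails for $d=4$, so $d=4$ is the smallest dimension in which the homotopy type of $F$ can violate the conjecture. This proves Theorem 3(b), and with it Theorem 3. $\blacksquare$
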